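# Polar and uniformly polar bounded sets in nuclear Fréchet spaces

## 1. A polynomial disc through a given point, with its center near a bounded set

Throughout, $E$ is a Fréchet space over $\mathbb C$, that is, a complete metrizable locally convex space, and $E'$ is its continuous dual. For a continuous seminorm $p$ put $U_p=\{x\in E: p(x)<1\}$. A set $B$ is absolutely convex if $\lambda b+\mu b'\in B$ whenever $b,b'\in B$ and $|\lambda|+|\mu|\le 1$; then $\sum_n t_nb_n\in\big(\sum_n|t_n|\big)B$ for finite sums with $b_n\in B$.

Here is the object on which everything turns. Fix a continuous seminorm $p$, a nonempty bounded absolutely convex set $B$, and constants $d>0$, $C\ge 1$. Suppose that a point $x$ with $p(x)<1$ can be approximated by multiples of $B$ at two exponential rates: for every integer $n\ge 0$,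
$$x=\beta_n+u_n,\qquad \beta_n\in 2Ce^{dn}B,\qquad p(u_n)<2Ce^{-n}. \tag{1}$$
We pay $e^{dn}$ in the size of the multiple of $B$ and gain $e^{-n}$ in the error, measured only by $p$. For $N\ge1$ define the polynomial
$$\varphi_N(\zeta)=\beta_0+\sum_{n=1}^N(\beta_n-\beta_{n-1})\zeta^n+u_N\zeta^{N+1},\qquad \zeta\in\mathbb C, \tag{2}$$
with values in a finite-dimensional subspace of $E$.

**Lemma 1.** Let $p(x)<1$, assume (1), and put $c=2C+\frac{4C}{e^d-1}$. Then:

(a) $\varphi_N(1)=x$;

(b) $p(\varphi_N(\zeta))<20C$ for $|\zeta|\le e^{1/2}$;

(c) $\varphi_N(\zeta)\in cB+w_N(\zeta)$ for $|\zeta|\le e^{-2d}$, where for **every** continuous seminorm $r$ on $E$ we have $\sup_{|\zeta|\le e^{-2d}}r(w_N(\zeta))\to0$ as $N\to\infty$.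

**Proof.** (a) The sum telescopes: $\varphi_N(1)=\beta_N+u_N=x$.

(b) First, $p(\beta_0)\le p(x)+p(u_0)<1+2C\le 3C$. Next, $\beta_n-\beta_{n-1}=u_{n-1}-u_n$, so $p(\beta_n-\beta_{n-1})\le 2C(e^{-(n-1)}+e^{-n})=2C(1+e)e^{-n}\le 8Ce^{-n}$. For $|\zeta|\le e^{1/2}$ this gives
$$p(\varphi_N(\zeta))<3C+8C\sum_{n\ge1}e^{-n/2}+2Ce^{-N}e^{(N+1)/2}\le 3C+13C+2C<20C,$$
because $8\sum_{n\ge1}e^{-n/2}=8/(e^{1/2}-1)<13$ and $e^{-N}e^{(N+1)/2}=e^{(1-N)/2}\le1$.

(c) Let $|\zeta|\le e^{-2d}$. Then $\beta_0\in 2CB$ and
$$(\beta_n-\beta_{n-1})\zeta^n\in 2C\big(e^{dn}+e^{d(n-1)}\big)e^{-2dn}B\subset 4Ce^{-dn}B .$$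
Since $\sum_{n\ge1}e^{-dn}=1/(e^d-1)$, we get $\varphi_N(\zeta)-u_N\zeta^{N+1}\in cB$. Put $w_N(\zeta)=u_N\zeta^{N+1}$. We know $u_N$ well only in $p$, but $u_N=x-\beta_N$, so for any continuous seminorm $r$
$$r(w_N(\zeta))\le\Big(r(x)+2Ce^{dN}\sup_Br\Big)e^{-2d(N+1)}\longrightarrow 0 .\qquad\square$$

The disc is for transporting upper bounds. Let $f$ be a plurisubharmonic function on $E$. On the large circle $|\zeta|=e^{1/2}$ the disc stays in a $p$-ball, where we may hope for *some* bound on $f$. On the small disc it lies as close as we like to $cB$ in the topology of $E$, so if $f$ is very negative near $cB$, it is very negative there. The point $x$ sits at $\zeta=1$, in between, and inherits a fixed fraction of the negativity.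

**Lemma 2.** Let $v$ be subharmonic or $\equiv-\infty$ on $\mathbb C$, with $v\le A$ on $|\zeta|\le e^{1/2}$ and $v\le A'$ on $|\zeta|\le e^{-2d}$, where $A'\le A$. Then
$$v(1)\le A-\frac{A-A'}{1+4d}. \tag{3}$$

**Proof.** The function $h(\zeta)=A-(A-A')\frac{1/2-\log|\zeta|}{1/2+2d}$ is harmonic on $\mathbb C\setminus\{0\}$, equals $A$ on $|\zeta|=e^{1/2}$ and $A'$ on $|\zeta|=e^{-2d}$. So $v-h\le0$ on the boundary of the annulus $e^{-2d}\le|\zeta|\le e^{1/2}$. By the maximum principle $v\le h$ on the annulus, and $h(1)=A-(A-A')\frac{1/2}{1/2+2d}$. $\square$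

The fraction $1/(1+4d)$ depends only on $d$. We shall let $A'\to-\infty$ with $d$ fixed, and conclude $v(1)=-\infty$.

## 2. Polar and uniformly polar sets, and the theorems

**Definition (local Banach space).** For a continuous seminorm $p$ on $E$, $E_p$ is the completion of the normed space $E/\ker p$, and $\pi_p:E\to E_p$ is the canonical map. So $\|\pi_p(x)\|=p(x)$, and $\pi_p(E)$ is dense in $E_p$.

For instance, if $y\in E'$, $y\neq0$ and $p=|y|$, then $E_p$ is one-dimensional and $\pi_p$ is essentially $y$. If $E$ is a space of sequences $x=(x_j)_{j\ge0}$ that contains the finite sequences as a dense subspace, and $p(x)=\sum|x_j|w_j$ with $w_j>0$ is continuous, then $E_p$ is the weighted $\ell^1$ with weights $w_j$.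

**Definition (plurisubharmonic).** A function $f:E\to[-\infty,\infty)$ is plurisubharmonic (psh) if it is upper semicontinuous (usc) and, for all $a,b\in E$, the function $z\mapsto f(a+zb)$ is subharmonic or $\equiv-\infty$ on $\mathbb C$. The same definition applies on Banach spaces.

We use the following textbook facts.

1. A usc $v:\mathbb C\to[-\infty,\infty)$ is subharmonic or $\equiv-\infty$ if and only if $v(a)\le\frac1{2\pi}\int_0^{2\pi}v(a+\rho e^{i\theta})\,d\theta$ for all $a\in\mathbb C$, $\rho>0$.
2. If $v$ is subharmonic or $\equiv-\infty$ on a domain and $v=-\infty$ on a nonempty open subset, then $v\equiv-\infty$.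
3. A decreasing limit of functions that are subharmonic or $\equiv-\infty$ is again such a function.
4. If $f$ is psh on $E$, $\Omega\subset\mathbb C$ is a domain and $\psi:\Omega\to E$ is holomorphic with values in a finite-dimensional subspace, then $f\circ\psi$ is subharmonic or $\equiv-\infty$ on $\Omega$.
5. If $f$ is psh on $E$ and $f=-\infty$ on a nonempty open set $O$, then $f\equiv-\infty$. Indeed, for $a\in O$ and $x\in E$ the function $z\mapsto f(a+z(x-a))$ is $-\infty$ near $z=0$, hence everywhere by fact 2; take $z=1$.
6. If $K$ is compact and contained in the open set $O\subset E$, then $K+U_r\subset O$ for some continuous seminorm $r$. Indeed, for $x\in K$ choose $r_x$ with $x+2U_{r_x}\subset O$, cover $K$ by finitely many sets $x_i+U_{r_{x_i}}$, and put $r=\max_i r_{x_i}$.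

**Definition (polar, uniformly polar).** A set $B\subset E$ is polar if there is a psh $f$ on $E$ with $f\not\equiv-\infty$ and $f\equiv-\infty$ on $B$. It is uniformly polar if there are a continuous seminorm $p$ and a psh function $g:E_p\to[-\infty,\infty)$ such that $f:=g\circ\pi_p$ satisfies $f\not\equiv-\infty$ on $E$ and $f\equiv-\infty$ on $B$.

Subsets of (uniformly) polar sets are (uniformly) polar, and the empty set is uniformly polar. For $y\in E'$, $y\ne0$, the set $\ker y$ is uniformly polar: take $p=|y|$ and $f=\log|y|$. Note that $f\not\equiv-\infty$ is required on $E$; it is not enough that $g\not\equiv-\infty$ on $E_p$.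

A uniformly polar set is polar, since $g\circ\pi_p$ is psh. So if $E$ contains a bounded non-polar set, it contains a bounded set that is not uniformly polar. The question is the converse for nuclear Fréchet spaces: *does a bounded set that is not uniformly polar force the existence of a bounded non-polar set?* It is posed as open in general in "Bulletin de la S. M. F., tome 112 (1984), p. 41-68". The equivalence is known (a) if $E$ has the bounded approximation property, and (b) if every holomorphically convex open subset of $E$ is a domain of existence.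

Recall that $E$ is nuclear if for every continuous seminorm $p$ there is a continuous seminorm $q\ge p$ such that the natural map $E_q\to E_p$ is nuclear, that is, of the form $\xi\mapsto\sum_n\eta_n(\xi)z_n$ with $\sum_n\|\eta_n\|\|z_n\|<\infty$. We need only one consequence: nuclear Fréchet spaces are Montel, i.e. closed bounded sets are compact.

One inequality governs everything. For $y\in E'$ put $\|y\|_p^*=\sup_{U_p}|y|\in[0,\infty]$, and for bounded $B\neq\emptyset$ put $\|y\|_B=\sup_B|y|$. If $q\ge p$ then $U_q\subset U_p$, so $\|y\|_q^*\le\|y\|_p^*$.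

**Definition (condition $(\Omega_B)$).** Let $B\ne\emptyset$ be bounded. Condition $(\Omega_B)$ holds if for every continuous seminorm $p$ there are a continuous seminorm $q\ge p$ and constants $d>0$, $C\ge1$ with
$$(\|y\|_q^*)^{1+d}\le C\,\|y\|_B\,(\|y\|_p^*)^{d}\qquad\text{for all }y\in E'\text{ with }\|y\|_p^*<\infty. \tag{4}$$

This is the condition known in the literature as $(\widetilde\Omega_B)$. It says that the middle norm is controlled by a geometric mean of the other two. It suffices to check it for $p$ in a sequence $(p_k)$ such that every continuous seminorm is $\le\lambda p_k$ for some $k$ and $\lambda\ge1$: if $p\le\lambda p_k$ and (4) holds for $p_k,q,d,C$, then $\|y\|_{p_k}^*\le\lambda\|y\|_p^*$, so (4) holds for $p$ with $\max(p,q)$, $d$ and $C\lambda^d$.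

**Theorem 1.** Let $E$ be a nuclear Fréchet space and let $B\subset E$ be bounded and not uniformly polar. Then the closed absolutely convex hull of $B$ is a bounded non-polar set.

So the answer to the question is yes.

**Theorem 2.** Let $E$ be any Fréchet space.

1. If $K\subset E$ is absolutely convex and compact, then: $K$ is non-polar $\iff$ $K$ is not uniformly polar $\iff$ $(\Omega_K)$ holds.
2. If $(\Omega_K)$ holds for some absolutely convex compact $K$, then for every psh $f$ on $E$ there is a continuous seminorm $q$ such that $f$ is bounded above on $RU_q$ for all $R>0$. Moreover, every polar subset of $E$ (bounded or not) is uniformly polar.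
3. A relatively compact subset of $E$ is polar if and only if it is uniformly polar. In particular, if $E$ is nuclear (or just Fréchet–Montel), a bounded subset of $E$ is polar if and only if it is uniformly polar.

In part 1, $K\neq\emptyset$ is understood, since $(\Omega_K)$ is defined only for nonempty sets; likewise for $K$ in part 2.

## 3. Three sequence spaces by hand

Write $e_j$ for the unit sequences and $e_j'$ for the coordinate functionals.

**All sequences.** Let $E=\mathbb C^{\mathbb N}$ with $p_n(x)=\max_{k\le n}|x_k|$, and let $B=\{x:|x_k|\le r_k\ \forall k\}$ with all $r_k>0$. Let $f$ be psh with $f=-\infty$ on $B$. Since $f(0)=-\infty$ and $f$ is usc, $f<0$ on $\delta U_{p_n}$ for some $n$ and $\delta\in(0,1]$. For $x\in\delta U_{p_n}$ and $h\in\ker p_n$ the function $z\mapsto f(x+zh)$ is bounded above by $0$ on $\mathbb C$, so it is constant by Liouville's theorem for subharmonic functions (or $\equiv-\infty$). Hence $f(x+h)=f(x)$. Every $x$ with $|x_k|<\min(\delta,r_k)$ for $k\le n$ is a point of $B\cap\delta U_{p_n}$ plus an element of $\ker p_n$, so $f(x)=-\infty$.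 By fact 5, $f\equiv-\infty$, and $B$ is non-polar. Condition $(\Omega_B)$ is also immediate: if $\|y\|_{p_n}^*<\infty$, then $y$ involves only the first $n$ coordinates, $\|y\|_{p_n}^*=\sum_{k\le n}|y_k|$ and $\|y\|_B=\sum_{k\le n} r_k|y_k|$, so (4) holds with $q=p=p_n$, $d=1$ and $C=\max(1,1/\min_{k\le n}r_k)$.

**Entire functions.** Let $E=\{x:p_k(x)=\sum_{j\ge0}|x_j|e^{kj}<\infty\ \forall k\ge0\}$. Via $h(z)=\sum x_jz^j$ this is the space of entire functions with uniform convergence on compact sets. It is nuclear, because $\|e_j'\|_{p_{k+1}}^*\,p_k(e_j)=e^{-(k+1)j}e^{kj}=e^{-j}$ is summable. We claim that *every bounded $B\neq\emptyset$ is uniformly polar*. For $j\ge1$ write $\sup_B|x_j|=e^{-j\theta_j}$ with $\theta_j\in(-\infty,\infty]$. Since $\sup_B|x_j|\le e^{-kj}\sup_Bp_k$ for every $k$, we have $\theta_j\to\infty$. Choose $1\le n_1<n_2<\cdots$ with $\theta_{n_i}\ge i$ and put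
$$g(\xi)=\sum_{i\ge1}\frac1{i^2n_i}\log|\xi_{n_i}|,\qquad\xi\in E_{p_0}=\ell^1 .$$
On the ball of radius $R\ge 1$ every logarithm is at most $\log R$, so $g$ is a constant plus a sum of non-positive psh functions, hence psh (Section 5 repeats this argument in detail). On $B$ we have $g\le-\sum_i\theta_{n_i}/i^2\le-\sum_i 1/i=-\infty$. Finally we need a point *of $E$* where $g$ is finite. Take $x_0=\sum_ie^{-n_i\sqrt i}e_{n_i}$. It is in $E$, since $e^{kn_i}e^{-n_i\sqrt i}\le e^{-n_i}$ as soon as $\sqrt i\ge k+1$; and $g(x_0)=-\sum_i i^{-3/2}>-\infty$.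

Here $(\Omega_B)$ fails, already for $p=p_0$. If $q\le\lambda p_k$, then $\|e_j'\|_q^*\ge\lambda^{-1}e^{-kj}$, while $\|e_j'\|_{p_0}^*=1$ and $\|e_j'\|_B=e^{-j\theta_j}$. For fixed $d,C$ the inequality $\lambda^{-(1+d)}e^{-kj(1+d)}\le Ce^{-j\theta_j}$ is false for large $j$.

This example also carries a warning. The function $g\circ\pi_{p_0}$ is $-\infty$ on all finite sequences, in particular on all truncations of $x_0$, which converge to $x_0$ in $E$; yet it is finite at $x_0$. Upper semicontinuity bounds the value at the limit only *from below* by the limsup. So in a proof that $f(x)=-\infty$ it is useless to show $f(\beta_N)=-\infty$ along $\beta_N\to x$. This is the reason for the last term $u_N\zeta^{N+1}$ in (2): the disc passes exactly through $x$. The infinite series $\beta_0+\sum_{n\ge1}(\beta_n-\beta_{n-1})\zeta^n$ would not do either: under (1) alone it is controlled near $\zeta=1$ only in $p$, so its sum there lies in $E_p$, where $f$ is not defined.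

**Functions on the disc.** Let $E=\{x:p_k(x)=\sum_{j\ge0}|x_j|e^{-j/k}<\infty\ \forall k\ge1\}$, the space of holomorphic functions on the unit disc. It is nuclear, since $e^{j/(k+1)}e^{-j/k}$ is summable over $j$. Let $B=\{x:|x_j|\le1\ \forall j\}$. It is absolutely convex, bounded because $\sum_je^{-j/k}<\infty$, and closed, hence compact. Let $p=p_k$, $q=p_{2k}\ge p_k$ and $x\in U_q$, so that $|x_j|\le e^{j/(2k)}$. Cut $x$ at index $2kn$:
$$\beta_n=\sum_{j\le2kn}x_je_j\in e^{n}B,\qquad p_k(u_n)=\sum_{j>2kn}|x_j|e^{-j/(2k)}e^{-j/(2k)}\le e^{-n}p_{2k}(x)<e^{-n}.$$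
So (1) holds with $d=C=1$ for every $x\in U_q$. Condition $(\Omega_B)$ holds too: here $\|y\|_B=\sum|y_j|$ and $\|y\|_{p_k}^*=\sup_j|y_j|e^{j/k}$, and
$$\big(|y_j|e^{j/(2k)}\big)^2=|y_j|\cdot|y_j|e^{j/k}\le\|y\|_B\|y\|_{p_k}^* ,$$
which is (4) with $q=p_{2k}$, $d=1$, $C=1$. Proposition 5 below will show that this $B$ is non-polar.

## 4. Pushing a psh function down to a local Banach space, and where this stops

Theorem 1 asks us to show: if the closed hull $K$ of $B$ is polar by means of $f$, then $B$ is uniformly polar. The obvious try is to transfer $f$ itself to some $E_q$ by regularization,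
$$\hat g(\xi)=\lim_{\varepsilon\downarrow0}\ \sup\{f(x):x\in E,\ \|\pi_q(x)-\xi\|<\varepsilon\},\qquad \xi\in E_q .$$
Two things must go right: $\hat g<\infty$ everywhere, and $\hat g(\pi_q(b))=-\infty$ wherever $f(b)=-\infty$. Upper semicontinuity of $f$ gives neither. It gives one seminorm $p$ with $f$ bounded above on $U_p$, but nothing on $RU_p$ for large $R$; and at a point $b$ with $f(b)=-\infty$ it gives, for each $M$, a neighborhood where $f<-M$ whose seminorm depends on $M$, while $q$ must be fixed.

The first failure really occurs. On the space of entire functions let $F(h)=h(h(0))=\sum_jh_jh_0^j$. On the open sets $\{p_0<e^{k-1},\ p_k<L\}$ the series converges uniformly, since $|h_jh_0^j|\le Le^{-kj}e^{(k-1)j}$. These sets cover $E$, so $F$ is continuous, and it is holomorphic on complex lines; hence $f=\log|F|$ is psh. Let $q$ be any continuous seminorm, say $q\le\lambda p_k$, and let $a>e^k$ and $t>0$. For $j\ge1$ the function $h=a+te^{-kj}z^j$ is within $\lambda t$ of the constant $a$ in $q$, while $F(h)=a+te^{-kj}a^j\to\infty$ as $j\to\infty$. So $\hat g(\pi_q(a))=+\infty$,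 for every choice of $q$.

But in that space the question is harmless for a different reason: we produced $g$ directly, from functionals that are far smaller on $B$ than on the balls $U_q$. On the disc, where no such functionals exist, we found the splittings (1). This suggests organizing the proof around the inequality (4). If it fails, build $g$ from functionals that violate it, ignoring $f$. If it holds, convert it by duality into splittings, and let the discs do the work.

## 5. Functionals violating the inequality give a psh function on $E_p$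

**Proposition 3.** Let $B\ne\emptyset$ be bounded in the Fréchet space $E$. If $(\Omega_B)$ fails, then $B$ is uniformly polar.

**Step 1: functionals that are very small on $B$.** This step extracts from the failure of (4) the sequence that replaces the coordinate functionals of Section 3. There is a continuous seminorm $p$ such that (4) fails for all $q\ge p$, $d>0$, $C\ge1$. Choose continuous seminorms $p\le q_1\le q_2\le\cdots$ such that every continuous seminorm is $\le\mathrm{const}\cdot q_j$ for some $j$. Apply the failure with $q=q_j$, $d=j$, $C=e^{j(1+j)}$. We get $y_j\in E'$ with $\|y_j\|_p^*<\infty$ that violates (4). Then $y_j\ne0$, so $\|y_j\|_p^*>0$. Both sides of (4) are homogeneous of degree $1+d$ in $y$, so we may normalize $\|y_j\|_p^*=1$. Thus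
$$(\|y_j\|_{q_j}^*)^{1+j}>e^{j(1+j)}\|y_j\|_B .$$
Since $q_j\ge p$ and $y_j\neq0$, we have $0<\|y_j\|_{q_j}^*\le1$. Put $a_j=-\log\|y_j\|_{q_j}^*\in[0,\infty)$ and $\alpha_j=a_j+j\ge1$. Then
$$\|y_j\|_B<e^{-(1+j)\alpha_j},\qquad\|y_j\|_{q_j}^*=e^je^{-\alpha_j}. \tag{5}$$

**Step 2: a point of $E$ where infinitely many $y_j$ are not small.** This step secures $f\not\equiv-\infty$ on $E$ itself. We claim there is $x_0\in E$ with $|y_j(x_0)|>e^{-\alpha_j}$ for infinitely many $j$. Otherwise $E=\bigcup_mF_m$ with
$$F_m=\{x:|y_j(x)|\le e^{-\alpha_j}\ \text{for all }j\ge m\},$$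
and each $F_m$ is closed and absolutely convex. By Baire's theorem some $F_m$ has an interior point. Since $\frac12(F_m-F_m)\subset F_m$, this $F_m$ is a neighborhood of $0$. So $F_m\supset\varepsilon U_{q_l}$ for some $\varepsilon>0$ and some $l$, and we may take $l\ge m$ because the $q_j$ increase. For $j\ge l$ it follows that
$$e^je^{-\alpha_j}=\|y_j\|_{q_j}^*\le\|y_j\|_{q_l}^*\le\varepsilon^{-1}e^{-\alpha_j},$$
i.e. $e^j\le1/\varepsilon$ for all $j\ge l$, a contradiction.

**Step 3: the function on $E_p$.** This step assembles the functionals. Let $j_1<j_2<\cdots$ be indices with $|y_{j_i}(x_0)|>e^{-\alpha_{j_i}}$. Since $\|y_j\|_p^*=1$, we have $|y_j|\le p$, so $y_j$ induces $\hat y_j\in(E_p)'$ of norm $1$ with $\hat y_j\circ\pi_p=y_j$. Put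
$$g(\xi)=\sum_{i\ge1}\frac1{i^2\alpha_{j_i}}\log|\hat y_{j_i}(\xi)|,\qquad\xi\in E_p .$$
On the ball $\{\|\xi\|<R\}$ with $R\ge1$, $g(\xi)$ is the finite constant $\sum_ii^{-2}\alpha_{j_i}^{-1}\log R$ plus the sum of the terms $i^{-2}\alpha_{j_i}^{-1}\log|\hat y_{j_i}(\xi)/R|\le0$. The partial sums of the latter are psh and decrease. A decreasing limit of usc functions is usc, and along complex lines fact 3 applies on every disc whose image stays in the ball. Every disc of a given line lies in some ball, so by fact 1 $g$ is subharmonic or $\equiv-\infty$ on every line. So $g$ is psh on $E_p$.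

**Step 4: the two values.** It remains to check that $f=g\circ\pi_p$ does what is required. At $x_0$ each term is at least $-i^{-2}$, so $f(x_0)\ge-\sum_ii^{-2}>-\infty$. For $x\in B$, (5) gives $\log|y_{j_i}(x)|\le-(1+j_i)\alpha_{j_i}$, and $j_i\ge i$, so $f(x)\le-\sum_ii^{-2}(1+j_i)\le-\sum_ii^{-1}=-\infty$. Hence $B$ is uniformly polar. $\square$

## 6. The inequality gives splittings at two rates

**Lemma 4.** Let $B\ne\emptyset$ be absolutely convex and bounded, and let $p\le q$, $d>0$, $C\ge1$ satisfy (4). Then every $x\in U_q$ satisfies $p(x)<1$ and admits the splittings (1). Consequently the discs $\varphi_N$ of (2), with properties (a), (b), (c) of Lemma 1, exist for every $x\in U_q$.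

**Proof.** The purpose is to show $U_q\subset 2C(e^{dn}B+e^{-n}U_p)$ for every $n\ge0$; this is dual to (4). Fix $n$ and put $V=e^{dn}B+e^{-n}U_p$, an open absolutely convex set. Let $y\in E'$ with $|y|\le1$ on $V$. Since $B$ and $U_p$ are invariant under multiplication by scalars of modulus $1$, the supremum of $|y|$ over $V$ is the sum of the two suprema:
$$e^{dn}\|y\|_B+e^{-n}\|y\|_p^*\le1 .$$
So $\|y\|_B\le e^{-dn}$ and $\|y\|_p^*\le e^n$, and (4) gives $(\|y\|_q^*)^{1+d}\le Ce^{-dn}e^{dn}=C$. As $C\ge1$, $\|y\|_q^*\le C$. Thus $|y|\le C$ on $U_q$ for every $y$ in the polar of $V$. By the bipolar theorem $U_q\subset C\,\overline V$, and $\overline V\subset V+V=2V$ because $V$ is a convex neighborhood of $0$. So $U_q\subset2CV$, which is (1). Finally $p(x)\le q(x)<1$ for $x\in U_q$, and Lemma 1 applies. $\square$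

## 7. The discs carry $-\infty$ from a compact set to an open set

**Proposition 5.** Let $B\ne\emptyset$ be absolutely convex and compact in $E$, and assume $(\Omega_B)$. Then $B$ is not polar.

Let $f$ be psh on $E$ with $f=-\infty$ on $B$. We must show $f\equiv-\infty$.

**Step 1: from $B$ to its multiples.** The discs approach $cB$, not $B$, so we first enlarge. For $b\in B$ the function $z\mapsto f(zb)$ is $-\infty$ on $|z|\le1$, hence on $\mathbb C$ by fact 2. So $f=-\infty$ on $tB$ for all $t\ge0$.

**Step 2: fixing the constants.** Here we choose everything that must not depend on the level $-M$ below. As $f(0)=-\infty$ and $f$ is usc, there is a continuous seminorm $p$ with $f<0$ on $U_p$. Take $q,d,C$ from $(\Omega_B)$ for this $p$, let $c$ be as in Lemma 1, and put $\eta=1/(20C)$.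

**Step 3: the estimate.** We show $f=-\infty$ on $\eta U_q$. Let $x\in\eta U_q$, take the discs $\varphi_N$ of Lemma 4 for the point $x/\eta\in U_q$, and put $v_N=f\circ(\eta\varphi_N)$. It is subharmonic or $\equiv-\infty$ on $\mathbb C$ by fact 4. By (b), $p(\eta\varphi_N)<1$ on $|\zeta|\le e^{1/2}$, so $v_N\le0$ there. Let $M>0$. The set $\{f<-M\}$ is open and contains the compact set $\eta cB$, so by fact 6 it contains $\eta cB+U_r$ for some continuous seminorm $r$. By (c), $\eta\varphi_N(\zeta)\in\eta cB+\eta w_N(\zeta)$ for $|\zeta|\le e^{-2d}$, and $r(\eta w_N(\zeta))<1$ there for $N$ large. So $v_N\le-M$ on $|\zeta|\le e^{-2d}$ for such $N$. Lemma 2 with $A=0$, $A'=-M$ gives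
$$f(x)=v_N(1)\le-\frac{M}{1+4d}.$$
Since $d$ does not depend on $M$, letting $M\to\infty$ gives $f(x)=-\infty$.

Thus $f=-\infty$ on the nonempty open set $\eta U_q$, and $f\equiv-\infty$ by fact 5. $\square$

Note where (c) was essential: the seminorm $r$ comes from $M$ and has nothing to do with $p$ or $q$, so the remainder must become small in every continuous seminorm.

**Proof of Theorem 1.** The empty set is uniformly polar, so $B\neq\emptyset$. Let $K$ be the closed absolutely convex hull of $B$. It is bounded, hence compact because $E$ is Montel. Since $B\subset K$ is not uniformly polar, neither is $K$. By Proposition 3, $(\Omega_K)$ holds. By Proposition 5, $K$ is not polar. $\blacksquare$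

**Proof of Theorem 2, part 1.** A non-polar set is not uniformly polar, because uniformly polar sets are polar. If $K$ is not uniformly polar, then $(\Omega_K)$ holds by Proposition 3. If $(\Omega_K)$ holds, then $K$ is non-polar by Proposition 5. $\blacksquare$

## 8. Under $(\Omega_K)$ regularization works after all

Let $K\ne\emptyset$ be absolutely convex and compact with $(\Omega_K)$, and let $f$ be psh on $E$. We return to the plan of Section 4 and remove both obstacles with the discs.

**Step 1: $f$ is bounded above on all multiples of one $U_q$.** This will make $\hat g$ finite, and it is the first assertion of part 2. By upper semicontinuity there are $A\in\mathbb R$ and a continuous seminorm $p$ with $f\le A$ on $U_p$. Take $q,d,C$ from $(\Omega_K)$ for this $p$, and $c$ from Lemma 1. The seminorm $q$ is now fixed. Let $R\ge1$; multiples with $R<1$ lie in $U_q$ and need no separate treatment. For $x\in U_q$ the scaled disc $R\varphi_N$ passes through $Rx$, but its outer circle lies only in $20CR\,U_p$, where $f$ need not be bounded. We shrink the outer circle by a factor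 $\zeta^{-\kappa}$, at the cost of enlarging the inner one, which is harmless because multiples of $K$ are compact.

Choose an integer $\kappa\ge0$ with $20CRe^{-\kappa/2}\le1$ and put $S=Re^{2d\kappa}$. The set $ScK$ is compact and $f$ is usc, so $f$ is bounded above on $ScK$; by fact 6 there are $M\in\mathbb R$ and a continuous seminorm $r$ with $f<M$ on $ScK+U_r$. For $x\in U_q$, with the discs $\varphi_N$ of Lemma 4, put
$$\psi_N(\zeta)=R\,\zeta^{-\kappa}\varphi_N(\zeta),\qquad\zeta\in\mathbb C\setminus\{0\},\qquad\psi_N(1)=Rx .$$
On $|\zeta|=e^{1/2}$ we have $p(\psi_N)<Re^{-\kappa/2}\cdot20C\le1$, so $f\circ\psi_N\le A$. On $|\zeta|=e^{-2d}$ we have $|R\zeta^{-\kappa}|=S$, so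
$$\psi_N(\zeta)\in ScK+R\zeta^{-\kappa}w_N(\zeta),\qquad r\big(R\zeta^{-\kappa}w_N(\zeta)\big)=S\,r(w_N(\zeta))<1$$
for $N$ large, and then $f\circ\psi_N\le M$. By fact 4, $f\circ\psi_N$ is subharmonic or $\equiv-\infty$ on $\mathbb C\setminus\{0\}$, and the maximum principle on the annulus $e^{-2d}\le|\zeta|\le e^{1/2}$ gives $f(Rx)\le\max(A,M)$. The numbers $A$ and $M$ do not depend on $x\in U_q$ (only the choice of $N$ does). So $f$ is bounded above on $RU_q$, for every $R$.

**Step 2: the regularization.** This step defines the candidate on a local Banach space one seminorm further up, so that discs are available between $q$ and that seminorm. Apply $(\Omega_K)$ with $q$ in the role of $p$: we get $Q\ge q$, $d'>0$, $C'\ge1$, and the corresponding $c'$ of Lemma 1. For $\xi\in E_Q$ put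
$$\hat g(\xi)=\lim_{\varepsilon\downarrow0}\ \sup\{f(x):x\in E,\ \|\pi_Q(x)-\xi\|<\varepsilon\}.$$
The sets involved are nonempty because $\pi_Q(E)$ is dense. If $\|\pi_Q(x)-\xi\|<1$, then $q(x)\le Q(x)<\|\xi\|+1$, so by Step 1 $\hat g(\xi)<\infty$. Clearly $f\le\hat g\circ\pi_Q$. And $\hat g$ is usc: if $\hat g(\xi)<t$, the supremum over some $\varepsilon$-ball at $\xi$ is $<t$, and then $\hat g<t$ at all points within $\varepsilon/2$ of $\xi$.

**Step 3: $\hat g$ is psh.** By fact 1 it remains to prove the mean value inequality for $\xi,\eta\in E_Q$ (the vector $\eta$ absorbs the radius). Choose $x_n,y_n\in E$ with $\pi_Q(x_n)\to\xi$, $\pi_Q(y_n)\to\eta$ and $f(x_n)\to\hat g(\xi)$; this is possible by the definition of $\hat g$. Since $f$ is psh,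
$$f(x_n)\le\frac1{2\pi}\int_0^{2\pi}f(x_n+e^{i\theta}y_n)\,d\theta .$$
The sequences $Q(x_n)$ and $Q(y_n)$ are bounded, so all points $x_n+e^{i\theta}y_n$ lie in one $RU_Q\subset RU_q$, where $f$ is bounded above. So Fatou's lemma applies to the limsup. Since $\pi_Q(x_n+e^{i\theta}y_n)\to\xi+e^{i\theta}\eta$,
$$\hat g(\xi)\le\frac1{2\pi}\int_0^{2\pi}\limsup_nf(x_n+e^{i\theta}y_n)\,d\theta\le\frac1{2\pi}\int_0^{2\pi}\hat g(\xi+e^{i\theta}\eta)\,d\theta .$$

**Step 4: if $f(b)=-\infty$, then $\hat g(\pi_Q(b))=-\infty$.** This removes the second obstacle of Section 4: the neighborhood on which $f<-M$ depends on $M$ in an uncontrolled way, but the discs turn it into a $Q$-neighborhood. By Step 1 there is $A_b\in\mathbb R$ with $f(b+y)\le A_b$ whenever $q(y)\le1$, since such $b+y$ lie in $(q(b)+2)U_q$. Let $M>0$ with $-M\le A_b$. There is an absolutely convex neighborhood $V$ of $0$ with $f(b+\cdot)<-M$ on $V$. As $K$ is bounded, we can choose $0<\eta\le1/(20C')$ with $\eta c'K\subset\frac12V$.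

Let $x\in\eta U_Q$, take the discs $\varphi_N$ of Lemma 4 (for $q,Q,d',C'$ and the set $K$) for the point $x/\eta\in U_Q$, and put $v_N(\zeta)=f(b+\eta\varphi_N(\zeta))$. By (b), $q(\eta\varphi_N)<20C'\eta\le1$ on $|\zeta|\le e^{1/2}$, so $v_N\le A_b$ there. By (c), for $N$ large, $\eta w_N(\zeta)\in\frac12V$ for all $|\zeta|\le e^{-2d'}$, so $\eta\varphi_N(\zeta)\in\frac12V+\frac12V=V$ and $v_N\le-M$ there. Lemma 2 gives
$$f(b+x)=v_N(1)\le A_b-\frac{A_b+M}{1+4d'}\qquad\text{for all }x\in\eta U_Q .$$
The points $b+x$ with $x\in\eta U_Q$ are exactly the points of $E$ whose image is within $\eta$ of $\pi_Q(b)$, so $\hat g(\pi_Q(b))\le A_b-\frac{A_b+M}{1+4d'}$. The radius $\eta$ depends on $M$, but $A_b$ and $d'$ do not. Letting $M\to\infty$ gives $\hat g(\pi_Q(b))=-\infty$.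

**Step 5: polar sets are uniformly polar.** This collects the second assertion. Let $P\subset E$ be polar by means of $f\not\equiv-\infty$. Then $\hat g$ is psh on $E_Q$, $\hat g\circ\pi_Q\ge f$ is $\not\equiv-\infty$ on $E$, and $\hat g\circ\pi_Q=-\infty$ on $P$. So $P$ is uniformly polar, and Theorem 2, part 2, is proved. $\blacksquare$

Applied to $f=\log|F|$ with $F\not\equiv0$ entire on $E$, the first assertion says: if $(\Omega_K)$ holds for some absolutely convex compact $K$, then every entire $F$ on $E$ is bounded on all multiples of some $U_q$. On the space of entire functions, $h\mapsto h(h(0))$ violates this conclusion, in agreement with the failure of $(\Omega_B)$ found there for every bounded $B\neq\emptyset$.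

## 9. Relatively compact sets, and bounded sets in Montel spaces

**Proof of Theorem 2, part 3.** A uniformly polar set is polar. Conversely, let $B$ be relatively compact and polar. The empty set is uniformly polar, so assume $B\ne\emptyset$. Let $K$ be the closed absolutely convex hull of $B$; it is compact, since in a Fréchet space the closed absolutely convex hull of a relatively compact set is compact. There are two cases. If $(\Omega_K)$ fails, then $K$ is uniformly polar by Proposition 3, hence so is $B\subset K$. If $(\Omega_K)$ holds, then every polar subset of $E$ is uniformly polar by part 2, in particular $B$. Finally, in Fréchet–Montel spaces, and so in nuclear Fréchet spaces, bounded sets are relatively compact. $\blacksquare$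

No approximation property and no hypothesis on domains of existence was used; nuclearity entered only through the compactness of closed bounded sets. Nothing is claimed about unbounded polar sets when $(\Omega_K)$ fails for all absolutely convex compact $K$, nor about polar sets in general Fréchet spaces that are bounded but not relatively compact.
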